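\title{Global regularity for the wave equation with cubic damping in three space dimensions}

\begin{abstract}
We prove that the Cauchy problem for $u_{tt}-\Delta u+u_t^3=0$ on $\mathbb{R}^3$ has a unique global solution for all real data in $H^3\times H^2$, of any size and without symmetry, and more generally in $H^s\times H^{s-1}$ for every $s>2$. The monotone energies control $v=u_t$ exactly at the scale-invariant level. We show that the $L^2_tL^\infty_x$ norm of the part of $v$ at frequencies below $2^k$ grows at most like a small multiple of $k$. Commutators with Fourier multipliers that vary slowly in $\log|\xi|$ gain a factor $1/k$, which compensates this growth; the remaining terms have the sign of the dissipation. Thus logarithmic regularity propagates, and this is enough to put $v$ in $L^2_tL^\infty_x$ and to propagate Sobolev regularity.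
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Box=\partial_t^2-\Delta$ be the wave operator on $\mathbb{R}\times\mathbb{R}^3$. We study the wave equation with cubic damping,
\begin{equation}\label{eq:main}
\Box u+u_t^3=0\quad(t>0,\ x\in\mathbb{R}^3),\qquad u|_{t=0}=u_0,\quad u_t|_{t=0}=u_1,
\end{equation}
for real-valued $u,u_0,u_1$. We write $Du=(u_t,\nabla u)$ for the space-time derivative, $D^\alpha=\partial_t^{\alpha_0}\partial_{x_1}^{\alpha_1}\partial_{x_2}^{\alpha_2}\partial_{x_3}^{\alpha_3}$ for a multi-index $\alpha$, $\|\cdot\|_p$ for the norm of $L^p(\mathbb{R}^3)$, and $\|f\|_{H^s}=\|(1-\Delta)^{s/2}f\|_2$.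

Let $v=u_t$, and let $\partial,\partial'$ be first-order derivatives in $t$ or $x$. For sufficiently regular solutions, multiplying \eqref{eq:main} by $u_t$, and its derivative $\Box\partial u+3v^2\partial v=0$ by $\partial u_t$, gives
\[
\frac{d}{dt}\,\frac12\|Du\|_2^2=-\|v\|_4^4,\qquad \frac{d}{dt}\,\frac12\|D\partial u\|_2^2=-3\|v\,\partial v\|_2^2 .
\]
The energies of first and second order do not increase. By a theorem of Lions and Strauss, \eqref{eq:main} is globally well posed (existence and uniqueness) in $H^s\times H^{s-1}$ for $1\le s\le2$; for small data, global existence and asymptotic behavior are well understood. At third order the monotonicity is lost. Formally, $\Box\partial\partial'u+3v^2\partial\partial'v+6v\,\partial v\,\partial'v=0$ gives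
\[
\frac{d}{dt}\,\frac12\|D\partial\partial'u\|_2^2=-3\|v\,\partial\partial'v\|_2^2-6\int v\,\partial v\,\partial'v\,\partial\partial'v\,dx ,
\]
and the integral has no sign. The dissipative term absorbs part of it, so that the right side is at most $3\|\partial v\,\partial'v\|_2^2\le3\|Dv\|_4^4\le C\|Dv\|_2\|\nabla Dv\|_2^3$. For the total third-order energy $y(t)$ this yields only $y'\le Cy^{3/2}$, an inequality that allows blow-up in finite time. This leads to the following question, posed in \cite{RS}.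

\medskip
\noindent\textbf{Problem.} \emph{Does \eqref{eq:main} have, for every $(u_0,u_1)\in H^3(\mathbb{R}^3)\times H^2(\mathbb{R}^3)$, neither small nor radially symmetric, a unique global solution with $D^\alpha u\in C([0,\infty);H^{3-|\alpha|})$ for all $|\alpha|\le3$? In particular, is $\|DD^\alpha u(t)\|_2$ finite for all $|\alpha|=2$ and all $t\ge0$?}
\medskip

The answer is yes. Throughout, a \emph{solution} on $[0,T]$ is a real function $u$ with $(u,u_t)\in C([0,T];H^2\times H^1)$ that takes the initial values and satisfies the equation in the sense of distributions on $(0,T)\times\mathbb{R}^3$; note that $u_t^3\in C([0,T];L^2)$ because $H^1\subset L^6$. A global solution is a solution on every $[0,T]$.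

\begin{theorem}\label{thm:A}
For every $(u_0,u_1)\in H^3(\mathbb{R}^3)\times H^2(\mathbb{R}^3)$, problem \eqref{eq:main} has a unique global solution with $D^\alpha u\in C([0,\infty);H^{3-|\alpha|})$ for all $|\alpha|\le3$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $s>2$ be real and $(u_0,u_1)\in H^s\times H^{s-1}$. Then \eqref{eq:main} has a unique solution with $(u,u_t)\in C([0,\infty);H^s\times H^{s-1})$, and
\[
\|(u,u_t)(t)\|_{H^s\times H^{s-1}}\le\Gamma_s\big(t,\|(u_0,u_1)\|_{H^s\times H^{s-1}}\big),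
\]
where $\Gamma_s$ is finite and nondecreasing in both arguments.
\end{theorem}

Together with the theorem of Lions and Strauss, which is not used in our proofs, Theorem~\ref{thm:B} covers all $s\ge1$.

What should one expect? For solutions that do not depend on $x$ the equation is $v'=-v^3$, so $v(t)=v(0)(1+2v(0)^2t)^{-1/2}$ decays, while for the opposite sign, $v'=v^3$, the solution $v(0)(1-2v(0)^2t)^{-1/2}$ blows up. So one guesses a positive answer, with a proof that must use the sign of the damping. The difficulty is one of scaling. Differentiating \eqref{eq:main} in $t$ gives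
\begin{equation}\label{eq:veq}
\Box v=-F,\qquad F=3v^2v_t .
\end{equation}
Roughly, $\|F\|_{H^\sigma}\lesssim\|v\|_\infty^2\|Dv\|_{H^\sigma}$, so higher regularity should persist as long as $\int\|v(t)\|_\infty^2\,dt$ is finite. What the second-order energy identity provides is a bound for $\sup_t\|Dv(t)\|_2$ and for $\iint v^2v_t^2\,dx\,dt$. Equation \eqref{eq:main} is invariant under $u\mapsto\lambda^{-1/2}u(\lambda t,\lambda x)$, which maps $v$ to $\lambda^{1/2}v(\lambda t,\lambda x)$, and all three quantities are invariant under this scaling. Thus $H^2\times H^1$ is the scale-invariant level, and the a priori bounds leave no power of the frequency to spare. Moreover, the estimate that we use to pass from the energy to $L^2_tL^\infty_x$, the endpoint Strichartz estimate of Proposition~\ref{prop:strich}, loses a logarithm of the frequency. The proof consists in winning this logarithm back.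

\section{Two model computations}\label{sec:model}

This section is heuristic, and nothing in it is used later. It shows the two ideas of the proof in the simplest settings in which they appear.

\subsection*{Restarting the linear estimate}
Suppose that $v$ has only frequencies $|\xi|\le2^k$. Let $I$ be a time interval of length at most $1$ on which $\|Dv\|_2^2\le E$, and put $\delta^2=\int_I\|vv_t\|_2^2\,dt$ and $y=\|v\|_{L^2(I;L^\infty)}$. Since the total dissipation is finite, $\delta$ is as small as we like after cutting the time axis into finitely many pieces. By the Cauchy--Schwarz inequality, $W:=\int_I\|F\|_2\,dt\le3\delta y$. The linear estimate says that, for every $J\subset I$,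
\[
\|v\|_{L^2(J;L^\infty)}^2\le Ck\Big(\sqrt E+\int_J\|F\|_2\,dt\Big)^2 .
\]
With $J=I$ this gives $y\le\sqrt{Ck}\,(\sqrt E+3\delta y)$, which says nothing once $9Ck\delta^2\ge1$. But the energy is at most $E$ at \emph{every} time, so the estimate can be restarted for free. Cut $I$ into at most $1+W/\sqrt E$ intervals $J$ with $\int_J\|F\|_2\le\sqrt E$ and add the squares:
\[
y^2\le4CkE\big(1+W/\sqrt E\big)\le4Ck\big(E+3\sqrt E\,\delta y\big).
\]
The right side is now linear in $y$. Since $y^2\le A+By$ implies $y\le\sqrt A+B$, we get $y\le2\sqrt{CkE}+12C\sqrt E\,\delta k$. So $y\le\Lambda k$ for large $k$, with $\Lambda$ small: the bound grows with $k$, but linearly and with a small slope.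

\subsection*{Commutators with logarithmic multipliers}
A bound that grows with $k$ does not suffice for Gronwall's lemma, so we look for some regularity that propagates in spite of it. Let $M$ be the Fourier multiplier with a real symbol $m$, and $g=v_t$. Applying $M$ to \eqref{eq:veq} gives $\frac{d}{dt}\|MDv\|_2^2=-6\langle M(v^2g),Mg\rangle$. If the coefficient $v^2$ depended on $t$ alone, it would commute with $M$, the right side would be $-6\|vMg\|_2^2\le0$, and every such norm would decrease. In general we must estimate commutators. On plane waves $e_\xi(x)=e^{ix\cdot\xi}$,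
\[
[M,e_\eta]\,e_\xi=\big(m(\xi+\eta)-m(\xi)\big)\,e_{\xi+\eta}.
\]
Take $\eta=\xi$ with $|\xi|=2^k$. For $m=|\xi|^\sigma$ the relative size $m(2\xi)/m(\xi)-1=2^\sigma-1$ does not decay in $k$. For $m=(\log_2|\xi|)^p$ it is $(1+1/k)^p-1\approx p/k$. More generally, for $p\ge1$ and $|\xi|=2^k$, $|\eta|=2^j$, $|\xi+\eta|=2^i$ with $i,k\ge1$,
\[
|m(\xi+\eta)-m(\xi)|=|i^p-k^p|\le p\,\frac{|i-k|}{\max(i,k)}\,\max(i,k)^p .
\]
There are three regimes. If $j\le k-1$, then $|i-k|\le2\cdot2^{j-k}$, and the gain is better than $1/k$. If $j\gg k$, then $i\approx j$ and the gain is $(j-k)/j$; if $j\approx k$ and the output frequency is low, $i\ll k$, the gain is $(k-i)/k$. In the last two regimes the numerator must be beaten by exponential decay from another source.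

How often is the gain $1/k$ available? Commuting $M$ with $v^2$ in one step produces an error of size $k^{-1}\|v\|_\infty^2\|Mg\|_2^2$, and $k^{-1}y^2\approx\Lambda^2k$ is unbounded. Instead we give one factor $v$ to each side of the inner product and commute $M$ with each separately (Lemma~\ref{lem:Menergy}). The terms linear in the commutators are absorbed by the dissipation $\|vMg\|_2^2$, and what remains is quadratic, of size $k^{-2}\|v\|_\infty^2\|Mg\|_2^2$. Now $k^{-2}y^2\le\Lambda^2$ is small, uniformly in $k$.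

\subsection*{Plan}
After the preliminaries (Section~\ref{sec:prelim}) and the linear estimates (Section~\ref{sec:linear}), Section~\ref{sec:growth} makes the first computation rigorous and Section~\ref{sec:mult} the second. Section~\ref{sec:log} combines them: the weight $(\log|\xi|)^5$ propagates, so the energy at high frequencies is small, and restarting the linear estimate once more, with this small energy in place of $E$, bounds a Besov-type norm of $v$ that dominates $L^2_tL^\infty_x$. Sections~\ref{sec:persist} and~\ref{sec:proofs} deduce the theorems.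

\section{Preliminaries}\label{sec:prelim}

The letter $C$ denotes absolute constants, which may change from line to line; other dependence is indicated. Indices $i,j,k,l,n$ are integers $\ge0$. We write $\langle x\rangle=1+|x|$, and $\langle f,g\rangle$ for the $L^2$ inner product. A function \emph{has frequencies in} a set if its Fourier transform is supported there, and $|\nabla|$ is the Fourier multiplier with symbol $|\xi|$.

\subsection{Littlewood--Paley decomposition}
Fix a radial $\chi\in C_c^\infty(\mathbb{R}^3)$ with $0\le\chi\le1$, $\chi=1$ for $|\xi|\le1$ and $\chi=0$ for $|\xi|\ge2$, and let $\varphi(\xi)=\chi(\xi)-\chi(2\xi)$. Then $0\le\varphi\le1$, and $\varphi$ vanishes outside $\frac12<|\xi|<2$. Let $P_{\le k}$ have symbol $\chi(2^{-k}\xi)$, let $P_0=P_{\le0}$, and for $k\ge1$ let $P_k=P_{\le k}-P_{\le k-1}$, with symbol $\varphi(2^{-k}\xi)$. Put $\tilde P_k=P_{k-1}+P_k+P_{k+1}$ with $P_{-1}=0$, and $f_k=P_kf$. Then $P_k\tilde P_k=P_k$ and $P_{\le k}P_{\le k+1}=P_{\le k}$.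 The symbols of the $P_k$ lie in $[0,1]$, add up to $1$, and at most two of them are nonzero at any point. The symbols of the $\tilde P_k$ lie in $[0,1]$ and add up to at most $3$. By Plancherel's theorem,
\begin{equation}\label{eq:LP}
\tfrac12\|f\|_2^2\le\sum_k\|f_k\|_2^2\le\|f\|_2^2,\qquad\sum_k\|\tilde P_kf\|_2^2\le3\|f\|_2^2,
\end{equation}
and $\|f\|_{H^\sigma}^2$ is comparable to $\sum_k2^{2\sigma k}\|f_k\|_2^2$, with constants depending on $\sigma$.

We call $\zeta$ a \emph{kernel of height $A$ at scale $k$} if $|\zeta(x)|\le A\,2^{3k}(1+2^k|x|)^{-8}$. Then $\|\zeta\|_1\le CA$, so convolution with $\zeta$ has norm at most $CA$ on every $L^p$. If a symbol $p$ is supported in $|\xi|\le2^{k+4}$ and $|\partial^\gamma p|\le A2^{-k|\gamma|}$ for $|\gamma|\le8$, then its kernel has height $CA$ at scale $k$, because $|x^\gamma\zeta(x)|\le C\|\partial^\gamma p\|_1\le CA2^{3k-k|\gamma|}$. Applied to $P_{\le k+3}$ and $\nabla P_{\le k+3}$, this gives Bernstein's inequalities: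 if $f$ has frequencies in $|\xi|\le2^{k+3}$, then $\|f\|_\infty\le C2^{3k/p}\|f\|_p$ and $\|\nabla f\|_\infty\le C2^k\|f\|_\infty$. In particular, by the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:abs}
\sum_j\|f_j\|_\infty\le C\sum_j2^{3j/2}\|f_j\|_2\le C\|f\|_{H^2},\qquad\sum_k\|g_k\|_2\le C\|g\|_{H^1}.
\end{equation}

\subsection{Local averages}
When a product $fg$ is smoothed at scale $2^{-i}$, the size of $f$ matters only through its mean square over balls of radius $2^{-i}$. Define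
\[
\beta_i(f)=\sup_{x\in\mathbb{R}^3}\Big(2^{3i}\int_{|y-x|\le2^{-i}}|f(y)|^2\,dy\Big)^{1/2}.
\]
This is a seminorm and $\beta_i(f)\le C\|f\|_\infty$.

\begin{lemma}\label{lem:avg}
If $\zeta$ is a kernel of height $A$ at scale $i$, then
\[
\|\zeta*(fg)\|_2\le CA\,\beta_i(f)\|g\|_2,\qquad\|\zeta*f\|_\infty\le CA\,\beta_i(f).
\]
\end{lemma}

\begin{proof}
Let $w(x)=2^{3i}(1+2^i|x|)^{-8}$. By the Cauchy--Schwarz inequality,
\[
|\zeta*(fg)(x)|^2\le A^2\,(w*|f|^2)(x)\,(w*|g|^2)(x).
\]
The balls of radius $2^{-i}$ centered at $x+2^{-i}z$, $z\in\mathbb{Z}^3$, cover $\mathbb{R}^3$, and on such a ball $w(x-y)\le C2^{3i}\langle z\rangle^{-8}$. Hence $w*|f|^2\le C\beta_i(f)^2\sum_z\langle z\rangle^{-8}\le C\beta_i(f)^2$. Integrating $w*|g|^2$ in $x$ gives the first claim; taking $g\equiv1$ in the pointwise bound gives the second.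
\end{proof}

\subsection{The linear wave equation}
Let $U(t)(z_0,z_1)=(z(t),z_t(t))$ with $z(t)=\cos(t|\nabla|)z_0+|\nabla|^{-1}\sin(t|\nabla|)z_1$. This is a strongly continuous group on $H^s\times H^{s-1}$ for every real $s$, with generator $(z,w)\mapsto(w,\Delta z)$, and it conserves $\|Dz\|_2$.

\begin{lemma}\label{lem:energy}
Let $J$ be a compact interval, $(z,z_t)\in C(J;H^1\times L^2)$, $G\in L^1(J;L^2)$, and $\Box z=G$ in the sense of distributions in the interior of $J\times\mathbb{R}^3$. Then for $t,t'\in J$,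
\begin{gather}
\tfrac12\|Dz(t)\|_2^2-\tfrac12\|Dz(t')\|_2^2=\int_{t'}^t\langle G,z_t\rangle\,d\tau,\label{eq:energy}\\
(z,z_t)(t)=U(t-t')(z,z_t)(t')+\int_{t'}^tU(t-\tau)(0,G(\tau))\,d\tau,\label{eq:duhamel}\\
\|Dz(t)\|_2\le\|Dz(t')\|_2+\Big|\int_{t'}^t\|G\|_2\,d\tau\Big|.\label{eq:energyineq}
\end{gather}
\end{lemma}

\begin{proof}
Let $z^n=P_{\le n}z$. Then $z^n\in C^1(J;H^1)$ and $\partial_t^2z^n=\Delta z^n+P_{\le n}G\in L^1(J;L^2)$. So $\frac12\|Dz^n\|_2^2$ is absolutely continuous with derivative $\langle\partial_t^2z^n-\Delta z^n,\partial_tz^n\rangle=\langle P_{\le n}G,\partial_tz^n\rangle$. Integrate and let $n\to\infty$ to get \eqref{eq:energy}. The right side of \eqref{eq:duhamel} defines a function $\tilde z$ with the same properties as $z$ and the same data at $t'$. By \eqref{eq:energy} with $G=0$, $\partial_t(z-\tilde z)=0$, so $z=\tilde z$. Finally, \eqref{eq:energyineq} follows from \eqref{eq:duhamel}, since $U$ conserves $\|Dz\|_2$.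
\end{proof}

\subsection{Uniqueness and local existence}

\begin{lemma}\label{lem:contract}
If $u,\bar u$ are solutions on $[0,T]$, with possibly different data, then $\|D(u-\bar u)(t)\|_2\le\|D(u-\bar u)(0)\|_2$ for $0\le t\le T$. In particular, solutions are determined by their data, and $\|Du(t)\|_2\le\|Du(0)\|_2$.
\end{lemma}

\begin{proof}
Let $v=u_t$, $\bar v=\bar u_t$. Then $\Box(u-\bar u)=-(v^3-\bar v^3)\in C([0,T];L^2)$, and \eqref{eq:energy} gives
\[
\tfrac12\|D(u-\bar u)(t)\|_2^2-\tfrac12\|D(u-\bar u)(0)\|_2^2=-\int_0^t\!\!\int(v^3-\bar v^3)(v-\bar v)\,dx\,d\tau\le0,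
\]
since $y\mapsto y^3$ is increasing. For equal data, $\partial_t(u-\bar u)=0$, hence $u=\bar u$. The last claim is the case $\bar u=0$.
\end{proof}

This settles uniqueness in both theorems. For local existence let $s>5/2$. Then $H^{s-1}(\mathbb{R}^3)$ is an algebra, so $(u,w)\mapsto(0,-w^3)$ is Lipschitz on bounded subsets of $H^s\times H^{s-1}$. The theorem on locally Lipschitz perturbations of $C_0$ semigroups \cite[Theorem 6.1.4]{Pazy} gives $T^*\in(0,\infty]$ and $(u,w)\in C([0,T^*);H^s\times H^{s-1})$ with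
\[
(u,w)(t)=U(t)(u_0,u_1)-\int_0^tU(t-\tau)(0,w(\tau)^3)\,d\tau,
\]
together with the \emph{blow-up alternative}: if $T^*<\infty$, then $\|(u,w)(t)\|_{H^s\times H^{s-1}}\to\infty$ as $t\to T^*$. The space $H^s\times H^{s-1}$ is the domain of the generator on $H^{s-1}\times H^{s-2}$, and the forcing is continuous with values in it. So the formula can be differentiated in $H^{s-1}\times H^{s-2}$, giving $u_t=w$ and $w_t=\Delta u-w^3$. Thus $u$ is a solution on $[0,T]$ for every $T<T^*$.

An \emph{$H^3$-solution} on $[0,T]$ is a solution with $(u,u_t)\in C([0,T];H^3\times H^2)$. All a priori estimates will be proved for such solutions, with constants that do not depend on the $H^3\times H^2$ norm.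

\begin{lemma}\label{lem:H3}
Let $u$ be an $H^3$-solution on $[0,T]$ and $v=u_t$. Then $D^\alpha u\in C([0,T];H^{3-|\alpha|})$ for $|\alpha|\le3$; \eqref{eq:veq} holds with $(v,v_t)\in C([0,T];H^2\times H^1)$ and $F\in C([0,T];L^2)$; and
\begin{equation}\label{eq:diss}
\tfrac12\|Dv(t)\|_2^2+3\int_0^t\|vv_t\|_2^2\,d\tau=\tfrac12\|Dv(0)\|_2^2 .
\end{equation}
\end{lemma}

\begin{proof}
All spaces are over $[0,T]$. The equation gives $v_t=\Delta u-v^3\in C(H^1)$. Since $u_t\in C(H^2)$, we have $\Delta u\in C^1(L^2)$ with derivative $\Delta v$. In the difference quotient of $v^3$, namely $h^{-1}(v(t+h)-v(t))\cdot(v(t+h)^2+v(t+h)v(t)+v(t)^2)$, the first factor converges in $L^2$ and the second in $L^\infty$, because $H^2\subset L^\infty$. So $v^3\in C^1(L^2)$ with derivative $F$, and $v_{tt}=\Delta v-F\in C(L^2)$. Thus $\partial_t^ju\in C(H^{3-j})$ for $0\le j\le3$, which gives the first claim, and \eqref{eq:diss} is \eqref{eq:energy} for $v$.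
\end{proof}

\section{Endpoint estimates with a logarithmic loss}\label{sec:linear}

For $(z,z_t)\in C(J;H^1\times L^2)$ define the continuous functions of $t$
\[
a_k=\|P_kz\|_\infty+2^{-k}\|P_kz_t\|_\infty,\qquad\theta_k=\Big(a_k^2+\sum_{i=0}^k2^{(k-i)/2}\beta_i(P_kz)^2\Big)^{1/2}.
\]
The quantity $a_k$ measures the piece of frequency $2^k$ in $L^\infty$. The second part of $\theta_k$ records that this piece is smaller on average over balls much larger than its wavelength:
\begin{equation}\label{eq:betatheta}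
\beta_i(P_kz)\le C\,2^{-(k-i)_+/4}\,\theta_k\qquad\text{for all }i,k,
\end{equation}
by definition if $i\le k$, and by $\beta_i(f)\le C\|f\|_\infty$ if $i>k$. This is the exponential decay needed when a high frequency of $v$ contributes to a low output frequency. For free waves we shall find the factor $2^{-(k-i)}$ for $\int\beta_i(P_kz)^2dt$; the weight $2^{(k-i)/2}$ keeps half of it and spends the other half on the sum over $i$.

\begin{proposition}\label{prop:strich}
Let $J=[t_-,t_+]$ with $|J|\le1$, and let $z,G$ be as in Lemma~\ref{lem:energy}. Then for all $k\ge0$: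
\begin{itemize}
\item[(a)] $\displaystyle\|P_{\le k}z\|_{L^2(J;L^\infty)}\le C\sqrt{k+1}\,\Big(\|DP_{\le k+1}z(t_-)\|_2+\int_J\|P_{\le k+1}G\|_2\,dt\Big)$;
\item[(b)] $\displaystyle\|\theta_k\|_{L^2(J)}\le C\sqrt{k+1}\,\Big(\|D\tilde P_kz(t_-)\|_2+\int_J\|\tilde P_kG\|_2\,dt\Big)$.
\end{itemize}
\end{proposition}

We use two standard tools. \emph{Schur's test}: an integral operator whose kernel satisfies $\sup_X\int|\mathcal{K}(X,Y)|\,dY\le A$ and $\sup_Y\int|\mathcal{K}(X,Y)|\,dX\le A$ has norm at most $A$ on $L^2$. The \emph{$TT^*$ identity}: $\|\mathcal{T}\|^2=\|\mathcal{T}\mathcal{T}^*\|$ for a bounded operator between Hilbert spaces.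

\begin{proof}
\emph{Reductions.} The left sides do not change if $(z,G)$ is replaced by $(P_{\le k+1}z,P_{\le k+1}G)$ in (a) and by $(\tilde P_kz,\tilde P_kG)$ in (b). So it suffices to prove the bounds with $\|Dz(t_-)\|_2+\int_J\|G\|_2$ on the right, and in (b) we may assume that $z,G$ have frequencies in $|\xi|\le2^{k+2}$. For the lowest frequency, Bernstein's and Sobolev's inequalities give $\beta_0(P_0z)\le C\|P_0z\|_\infty\le C\|z\|_6\le C\|\nabla z\|_2$ and $\|P_0z_t\|_\infty\le C\|z_t\|_2$. With \eqref{eq:energyineq} and $|J|\le1$ this proves the case $k=0$ and handles the part $P_0z$ of $P_{\le k}z$. Let $k\ge1$. At each time, $\|(P_{\le k}-P_0)z\|_\infty$ and $\theta_k$ are seminorms of $(z,z_t)$. By \eqref{eq:duhamel} with $t'=t_-$ and Minkowski's inequality in $\tau$, it suffices to bound their $L^2(0,1)$ norms by $C\sqrt{k+1}\,\|Dz(0)\|_2$ when $z$ is a free wave.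

Each supremum in $x$ is that of a function continuous in $(t,x)$. Restrict it to the first $n$ points of an enumeration of $\mathbb{Q}^3$ and let $x(t)$ be the first point at which the maximum is attained; this $x(t)$ is measurable. By monotone convergence in $n$ it suffices to prove the bounds with $\sup_x$ replaced by evaluation at $x(t)$, uniformly over measurable $x(\cdot)$.

\emph{Part (a).} Writing $\cos(t|\nabla|)z_0=\cos(t|\nabla|)|\nabla|^{-1}(|\nabla|z_0)$, we must bound
\[
\mathcal{T}f(t)=\big(c(t|\nabla|)\,|\nabla|^{-1}(P_{\le k}-P_0)f\big)(x(t)),\qquad c=\cos\text{ or }\sin,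
\]
from $L^2(\mathbb{R}^3)$ to $L^2(0,1)$. It is bounded for fixed $k$ by Bernstein's inequality. Let $\Phi(\rho)=(\chi(2^{-k}\rho)-\chi(\rho))^2$, where $\chi$ also denotes the radial profile, and let $\mathcal{K}(t,\cdot)$ be the kernel of $\cos(t|\nabla|)|\nabla|^{-2}\Phi(|\nabla|)$. Since $2c(y)c(y')=\cos(y-y')\pm\cos(y+y')$, the kernel of $\mathcal{T}\mathcal{T}^*$ is
\[
\tfrac12\big[\mathcal{K}(t-\tau,x(t)-x(\tau))\pm\mathcal{K}(t+\tau,x(t)-x(\tau))\big].
\]
The mean of $e^{ix\cdot\xi}$ over the sphere $|\xi|=\rho$ is $\sin(\rho|x|)/(\rho|x|)$. Therefore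
\[
\mathcal{K}(t,x)=\frac{1}{2\pi^2|x|}\int_0^\infty\cos(t\rho)\sin(\rho|x|)\frac{\Phi(\rho)}{\rho}\,d\rho=\frac{S(|x|+t)+S(|x|-t)}{4\pi^2|x|},
\]
where $S(y)=\int_0^\infty\sin(y\rho)\Phi(\rho)\rho^{-1}\,d\rho$ is odd. The point is that $\int|\Phi'|\,d\rho\le4\int|\chi'|\,d\rho$ does not depend on $k$. Integrating by parts, $S(y)=-\int\operatorname{Si}(y\rho)\Phi'(\rho)\,d\rho$ with the bounded function $\operatorname{Si}(y)=\int_0^y\sin(r)r^{-1}dr$, so $|S|\le C$; and $|S'(y)|=|\int\cos(y\rho)\Phi(\rho)\,d\rho|\le C/|y|$. If $|x|\ge|t|/2$, then $|\mathcal{K}|\le C/|x|\le C/|t|$. If $|x|<|t|/2$, the numerator has modulus $|S(|t|+|x|)-S(|t|-|x|)|\le C|x|/|t|$ by the mean value theorem, and again $|\mathcal{K}|\le C/|t|$. Also $|\mathcal{K}|\le C\int\Phi\,d\rho\le C2^k$. Thus $\sup_x|\mathcal{K}(t,x)|\le C\min(2^k,|t|^{-1})$, whose integral over $[-2,2]$ is at most $C(k+1)$. Schur's test gives $\|\mathcal{T}\|^2\le C(k+1)$.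

\emph{Part (b).} We claim that for $0\le i\le k$, either sign, and $B_t=\{|y-x(t)|\le2^{-i}\}$,
\begin{equation}\label{eq:ball}
\int_0^12^{3i}\int_{B_t}\big|e^{\pm it|\nabla|}|\nabla|^{-1}P_kf\big|^2\,dy\,dt\le C(k+1)\,2^{-(k-i)}\|f\|_2^2 .
\end{equation}
Let $\mathcal{T}f(t,y)=2^{3i/2}1_{B_t}(y)\big(e^{\pm it|\nabla|}|\nabla|^{-1}P_kf\big)(y)$, a bounded operator into $L^2((0,1)\times\mathbb{R}^3)$. The kernel of $\mathcal{T}\mathcal{T}^*$ is $2^{3i}1_{B_t}(y)\mathcal{L}_k(t-\tau,y-y')1_{B_\tau}(y')$, where $\mathcal{L}_k(t,\cdot)$ is the kernel of $e^{\pm it|\nabla|}|\nabla|^{-2}P_k^2$. By scaling, $\mathcal{L}_k(t,x)=2^k\mathcal{L}(2^kt,2^kx)$, and the formula for spherical means gives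
\[
\mathcal{L}(t,x)=\frac{\Psi(|x|\pm t)-\Psi(-|x|\pm t)}{4\pi^2i|x|},\qquad\Psi(y)=\int_0^\infty e^{iy\rho}\,\frac{\varphi(\rho)^2}{\rho}\,d\rho,
\]
with $\Psi$ a Schwartz function. We have
\begin{equation}\label{eq:Lbound}
|\mathcal{L}(t,x)|\le C(1+|t|)^{-1}\big(1+\big||x|-|t|\big|\big)^{-2}.
\end{equation}
Indeed, for $|x|\ge1$ the numerator is at most $C(1+||x|-|t||)^{-3}$ and $1+|t|\le2|x|(1+||x|-|t||)$. For $|x|\le1$ the mean value theorem gives $|\mathcal{L}|\le C(1+|t|)^{-3}$, and $1+||x|-|t||\le2(1+|t|)$.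

So $\mathcal{L}_k(t,\cdot)$ is concentrated in a shell of thickness $2^{-k}$ about the sphere $|x|=|t|$, and a ball of radius $2^{-i}$ meets only a thin slab of it; this is the source of the gain. Precisely, a sphere of any radius $\rho$ meets a closed ball of radius $r$ in a set of area at most $4\pi r^2$. If the intersection is the whole sphere, then $\rho\le r$. Otherwise it is empty or a cap whose pole is the point of the sphere nearest to the center of the ball. Such a cap has area $\pi d^2$, where $d$ is the distance from the pole to the rim, and $d\le2r$ because pole and rim lie in the ball. Integrating \eqref{eq:Lbound} over spheres centered at $0$, we get for every ball $B$ of radius $2^{-i}$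
\[
\int_B|\mathcal{L}_k(t,x)|\,dx\le\frac{C2^k2^{-2i}}{1+2^k|t|}\int_0^\infty\frac{d\rho}{(1+2^k|\rho-|t||)^2}\le\frac{C2^{-2i}}{1+2^k|t|}.
\]
By Schur's test on $(0,1)\times\mathbb{R}^3$, $\|\mathcal{T}\mathcal{T}^*\|\le C2^i\int_{-1}^1(1+2^k|t|)^{-1}dt\le C2^{i-k}(k+1)$. This is \eqref{eq:ball}.

A free wave satisfies $P_kz=\sum_\pm e^{\pm it|\nabla|}|\nabla|^{-1}P_kf_\pm$ with $f_\pm=\frac12(|\nabla|z(0)\mp iz_t(0))$ and $\|f_\pm\|_2\le\|Dz(0)\|_2$. By \eqref{eq:ball},
\[
\int_0^1\sum_{i=0}^k2^{(k-i)/2}\beta_i(P_kz)^2\,dt\le C(k+1)\|Dz(0)\|_2^2\sum_{i=0}^k2^{-(k-i)/2}\le C(k+1)\|Dz(0)\|_2^2 .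
\]
Since $\tilde P_k$ has a kernel of height $C$ at scale $k$, Lemma~\ref{lem:avg} gives $\|P_kh\|_\infty=\|\tilde P_kP_kh\|_\infty\le C\beta_k(P_kh)$. With $h=z$ this bounds $\|P_kz\|_\infty$ by the term $i=k$ above. With $h=2^{-k}z_t$, note that $2^{-k}P_kz_t=\sum_\pm e^{\pm it|\nabla|}|\nabla|^{-1}P_k(\pm i2^{-k}|\nabla|f_\pm)$ and $\|2^{-k}|\nabla|f_\pm\|_2\le4\|f_\pm\|_2$, since $f_\pm$ has frequencies in $|\xi|\le2^{k+2}$; apply \eqref{eq:ball} with $i=k$.
\end{proof}

\section{Linear growth in the frequency index}\label{sec:growth}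

From now on $a_k$ and $\theta_k$ are formed from $z=v=u_t$, and $a=\sum_ka_k\ge\|v\|_\infty$. In Sections~\ref{sec:growth} and~\ref{sec:mult} and in Proposition~\ref{prop:logprop} we fix $E>0$, an integer $b_0\ge2$, $K=2^{b_0}$, an $H^3$-solution, and an interval $I=[t_0,t_1]$ of its existence with
\[
|I|\le1,\qquad\sup_I\|Dv\|_2^2\le E,\qquad\delta^2:=\int_I\|vv_t\|_2^2\,dt .
\]
The constants $C$ do not depend on $E$, $K$, $I$ or the solution.

A weight that is a power of $k$ is essentially constant while $k$ doubles, so we group the indices $k$ dyadically into \emph{blocks}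
\[
\mathcal{B}_{b_0}=\{0\le k<2^{b_0+1}\},\qquad\mathcal{B}_b=\{2^b\le k<2^{b+1}\}\quad(b>b_0).
\]
The indices below $2K$ form one block because the free bound $\sqrt{kE}$ is a small multiple of $k$ only for large $k$. For $b\ge b_0$ let $\kappa_b=2^{b+1}+2$ and
\[
\Theta_b^2=\int_I\sum_{k\in\mathcal{B}_b}\theta_k^2\,dt+\|P_{\le2^{b+1}}v\|_{L^2(I;L^\infty)}^2,\qquad W_b=\int_I\|P_{\le\kappa_b}F\|_2\,dt,\qquad\Lambda=\sup_{b\ge b_0}2^{-b}\Theta_b .
\]
The restarting argument will be used twice, so we state it with a general bound $\varepsilon$ for the energy in the block.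

\begin{lemma}\label{lem:restart}
Let $b\ge b_0$ and $\varepsilon>0$ satisfy $\sup_I\sum_{k\in\mathcal{B}_b}\|D\tilde P_kv\|_2^2\le\varepsilon$. Then
\begin{equation}\label{eq:restart1}
\int_I\sum_{k\in\mathcal{B}_b}\theta_k^2\,dt\le C2^b\big(\varepsilon+\varepsilon^{1/2}W_b\big).
\end{equation}
Moreover, $\Theta_b^2\le C2^b(E+E^{1/2}W_b)$ for all $b\ge b_0$.
\end{lemma}

\begin{proof}
The function $t\mapsto\int_{t_0}^t\|P_{\le\kappa_b}F\|_2$ is continuous and nondecreasing, so $I$ splits into at most $1+W_b\varepsilon^{-1/2}$ intervals $J=[t_-,t_+]$ with $\int_J\|P_{\le\kappa_b}F\|_2\le\varepsilon^{1/2}$. For $k\in\mathcal{B}_b$ we have $k+1\le2^{b+1}$ and $\tilde P_k=\tilde P_kP_{\le\kappa_b}$, as $k+2\le\kappa_b$. By Minkowski's inequality and \eqref{eq:LP},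
\[
\sum_{k\in\mathcal{B}_b}\Big(\int_J\|\tilde P_kF\|_2\Big)^2\le\Big(\int_J\Big(\sum_{k\in\mathcal{B}_b}\|\tilde P_kF\|_2^2\Big)^{1/2}\Big)^2\le3\Big(\int_J\|P_{\le\kappa_b}F\|_2\Big)^2\le3\varepsilon .
\]
So Proposition~\ref{prop:strich}(b) gives $\int_J\sum_{k\in\mathcal{B}_b}\theta_k^2\le C2^b\varepsilon$, and summing over the $J$ gives \eqref{eq:restart1}. By \eqref{eq:LP}, $\varepsilon=3E$ is admissible, which bounds the first part of $\Theta_b^2$. On the same intervals $J$, Proposition~\ref{prop:strich}(a) with $k=2^{b+1}$ gives $\|P_{\le2^{b+1}}v\|_{L^2(J;L^\infty)}^2\le C2^bE$; summing bounds the second part.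
\end{proof}

In the model computation $v$ had no frequencies above $2^k$. In reality the high frequencies of $v$ contribute to $P_{\le\kappa_b}F$, and their bounds are larger than those of the low ones. The decay \eqref{eq:betatheta} makes their total contribution harmless.

\begin{proposition}\label{prop:growth}
There is an absolute constant $C_1$ such that
\[
W_b\le C_1\,\delta\Lambda2^b\quad(b\ge b_0),\qquad\Lambda\le C_1\big(\sqrt{E/K}+\sqrt E\,\delta\big).
\]
\end{proposition}

\begin{proof}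
First, $\Lambda<\infty$: since $W_b\le\int_I\|F\|_2<\infty$ uniformly in $b$, Lemma~\ref{lem:restart} shows that $4^{-b}\Theta_b^2\to0$.

Let $q=vv_t$ and $\kappa=\kappa_b$, so that $F=3vq$ and
\[
P_{\le\kappa}F=3P_{\le\kappa}\big((P_{\le\kappa}v)\,q\big)+3\sum_{j>\kappa}P_{\le\kappa}(v_jq),
\]
with absolute convergence in $L^2$ by \eqref{eq:abs}. Since $\kappa+1\le2^{b+2}$, we have $P_{\le\kappa}=P_{\le\kappa}P_{\le2^{b+2}}$, so $\|P_{\le\kappa}v\|_{L^2(I;L^\infty)}\le C\Theta_{b+1}\le C\Lambda2^b$. For $j>\kappa$, Lemma~\ref{lem:avg} and \eqref{eq:betatheta} give $\|P_{\le\kappa}(v_jq)\|_2\le C2^{-(j-\kappa)/4}\theta_j\|q\|_2$. Such a $j$ lies in a block $\mathcal{B}_{b'}$ with $b'>b_0$, so $\|\theta_j\|_{L^2(I)}\le\Lambda2^{b'}\le\Lambda j$. By the Cauchy--Schwarz inequality in $t$,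
\[
W_b\le C\delta\Lambda\Big(2^b+\sum_{j>\kappa}2^{-(j-\kappa)/4}j\Big)\le C\delta\Lambda(2^b+\kappa)\le C\delta\Lambda2^b .
\]
Insert this in Lemma~\ref{lem:restart}: $4^{-b}\Theta_b^2\le CE2^{-b}+C\sqrt E\,\delta\Lambda$. Since $2^b\ge K$, we get $\Lambda^2\le CE/K+C\sqrt E\,\delta\Lambda$. As $\Lambda$ is finite, $\Lambda\le\sqrt{CE/K}+C\sqrt E\,\delta$.
\end{proof}

\section{Slowly varying multipliers}\label{sec:mult}

One would like to work with a single multiplier of size $k^5$ at frequency $2^k$. The commutator estimate below would then give the error $\int_I\sum_kk^{-2}\psi_k^2\,k^{10}\|P_kDv\|_2^2\,dt$, where $\psi_k$ is a weighted sum of the $\theta_j$ with $j\le k+4$. To absorb it we would need $\int_I\sup_kk^{-2}\psi_k^2\,dt$ to be small. Proposition~\ref{prop:growth} gives the bound $C\Lambda^2$ for the supremum over one block, but these bounds cannot be summed over infinitely many blocks. We therefore attach a multiplier to each block, take the supremum in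 $t$ block by block, and sum afterwards. The multiplier must be positive, since we shall invert it, and its logarithmic derivative with respect to $k$ must be $O(1/k)$. So it cannot have compact support; it decays like a power of $k/2^c$ away from the block $\mathcal{B}_c$.

Let $\nu(x)=(K^2+x^2)^{1/2}$, $\ell(\xi)=\frac12\log_2(1+|\xi|^2)$, and for $c\ge b_0$
\[
\omega_c(x)=\frac{1}{\cosh\big(6\ln(2^{-c}\nu(x))\big)}=\frac{2}{(2^{-c}\nu)^6+(2^{-c}\nu)^{-6}},\qquad m=m^{(c)}=\omega_c\circ\ell .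
\]
Let $M=M_c$ be the multiplier with symbol $m$, and $m_k=\omega_c(k)$, $\nu_k=\nu(k)$. The symbol $m$ is real and even with $0<m\le1$, so $M$ is self-adjoint, preserves real functions, and has norm at most $1$ on every $H^r$. Since $1/m$ grows like a power of $\log|\xi|$, $M^{-1}$ maps $H^1$ to $L^2$. All constants below are independent of $c$ and $K$.

\begin{lemma}\label{lem:mult}
Let $\Omega_k=\{2^{k-4}\le|\xi|\le2^{k+4}\}$ for $k\ge5$ and $\Omega_k=\{|\xi|\le2^{k+4}\}$ for $k\le4$.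
\begin{itemize}
\item[(M1)] On $\Omega_k$: $C^{-1}m_k\le m\le Cm_k$, and $|\partial^\gamma(m^{\pm1}-m_k^{\pm1})|\le C\nu_k^{-1}m_k^{\pm1}2^{-k|\gamma|}$ for $0\le|\gamma|\le8$.
\item[(M2)] $\nu_j\le\langle j-k\rangle\nu_k$, $\ m_j\le\langle j-k\rangle^6m_k$, $\ |m_j-m_k|\le C\langle j-k\rangle^8\nu_k^{-1}m_k$.
\item[(M3)] For $\mu\in\{0,1\}$, the operators $\tilde P_kM^\mu$, $P_kM^{-\mu}$, $\tilde P_k(M-m_k)$ and $P_kM^{-\mu}(M-m_k)$ have kernels at scale $k$ of heights $Cm_k^\mu$, $Cm_k^{-\mu}$, $C\nu_k^{-1}m_k$ and $C\nu_k^{-1}m_k^{1-\mu}$.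
\item[(M4)] For $k\in\mathcal{B}_b$: $\nu_k\ge2^b$ and $m_k\le C2^{-6|b-c|}$. For $f\in L^2$,
\[
\|M_cf\|_2^2\le C\sum_{b\ge b_0}2^{-12|b-c|}\sum_{k\in\mathcal{B}_b}\|f_k\|_2^2,\qquad\sum_{k\in\mathcal{B}_c}\|f_k\|_2^2\le C\|M_cf\|_2^2 .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(M2). The function $\nu$ is $1$-Lipschitz and $\ge1$, so $\nu(x)\le\langle x-y\rangle\nu(y)$. With $\cosh x/\cosh y\le e^{|x-y|}$ this gives $\omega_c(x)\le\langle x-y\rangle^6\omega_c(y)$. Next, $\ln\nu(x)=\ln K+\frac12\ln(1+(x/K)^2)$, and the $p$-th derivative of $\frac12\ln(1+y^2)$ is $O((1+y^2)^{-p/2})$; so $|\partial_x^p\ln\nu|\le C_p\nu^{-p}\le C_p\nu^{-1}$ for $p\ge1$. Each derivative of $\cosh^{\pm1}$ is bounded by a multiple of $\cosh^{\pm1}$. By the chain rule,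
\begin{equation}\label{eq:omega}
|\partial_x^p\,\omega_c^{\pm1}|\le C_p\,\omega_c^{\pm1}/\nu\qquad(p\ge1).
\end{equation}
For $x$ between $j$ and $k$ we have $\omega_c(x)/\nu(x)\le\langle j-k\rangle^7m_k/\nu_k$, and integrating \eqref{eq:omega} with $p=1$ gives the last bound.

(M1). On $\Omega_k$ we have $|\ell-k|\le9$, so $\omega_c(\ell)$ and $\nu(\ell)$ are comparable to $m_k$ and $\nu_k$ by the inequalities just proved, and the case $\gamma=0$ follows by integrating \eqref{eq:omega} from $k$ to $\ell$. For $|\gamma|\ge1$, $\partial^\gamma m^{\pm1}$ is a sum of terms $(\partial_x^p\omega_c^{\pm1})(\ell)\prod_{r=1}^p\partial^{\gamma_r}\ell$ with $p\ge1$, $|\gamma_r|\ge1$, $\sum_r\gamma_r=\gamma$, and $|\partial^{\gamma_r}\ell|\le C\langle\xi\rangle^{-|\gamma_r|}\le C2^{-k|\gamma_r|}$ on $\Omega_k$.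

(M3). The symbols of $P_k$ and $\tilde P_k$ are supported in $\Omega_k$ with derivatives $O(2^{-k|\gamma|})$. Use (M1), Leibniz's rule, the identity $m^{-1}(m-m_k)=-m_k(m^{-1}-m_k^{-1})$, and the kernel bound of Section~\ref{sec:prelim}.

(M4). For $k\in\mathcal{B}_b$ we have $\nu_k\ge\max(K,k)\ge2^b$ and $\nu_k^2\le4^b+4^{b+1}$, so $2^b\le\nu_k\le3\cdot2^b$. Hence $m_k\le2\cdot3^62^{-6|b-c|}$, and $m_k\ge1/\cosh(6\ln3)$ if $b=c$. By \eqref{eq:LP} and (M1), $\|Mf\|_2^2\le2\sum_k\|Mf_k\|_2^2\le C\sum_km_k^2\|f_k\|_2^2$, and $\sum_{k\in\mathcal{B}_c}\|f_k\|_2^2\le C\sum_k\|P_kMf\|_2^2\le C\|Mf\|_2^2$.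
\end{proof}

Let $g=v_t$ and
\[
R_0=[M,v]g=M(vg)-vMg,\qquad R_1=M^{-1}[M,v]Mg=vMg-M^{-1}(vM^2g).
\]
We have $H^2\cdot H^1\subset H^1$, because $H^2\subset L^\infty$ and $\|h\nabla f\|_2\le\|h\|_6\|\nabla f\|_3$. So $vg$, $vMg$, $vM^2g$ lie in $H^1$, and $R_0,R_1\in L^2$.

\begin{lemma}\label{lem:Menergy}
For $t\in I$, $\ \|M_cDv(t)\|_2^2\le\|M_cDv(t_0)\|_2^2+6\int_{t_0}^t\big(\|R_0\|_2^2+\|R_1\|_2^2\big)\,d\tau$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:energy} to $\Box Mv=-MF\in C(I;L^2)$: $\ \frac{d}{dt}\|MDv\|_2^2=-6\langle M(v^2g),Mg\rangle$. Since $M$ is self-adjoint and $v$ is real,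
\[
\langle M(v^2g),Mg\rangle=\langle vg,vM^2g\rangle=\langle M(vg),M^{-1}(vM^2g)\rangle=\langle vMg+R_0,\,vMg-R_1\rangle .
\]
With $x=\|vMg\|_2$ and $\rho_\mu=\|R_\mu\|_2$, the last expression is at least
\[
x^2-x(\rho_0+\rho_1)-\rho_0\rho_1\ge-\tfrac14(\rho_0+\rho_1)^2-\rho_0\rho_1\ge-(\rho_0^2+\rho_1^2).
\]
Integrate in time.
\end{proof}

\begin{lemma}\label{lem:comm}
Let $\psi_k=\sum_{j\le k+4}2^{-|k-j|/2}\theta_j$. At each $t\in I$,
\[
\|R_0\|_2^2+\|R_1\|_2^2\le C\sum_k\nu_k^{-2}m_k^2\,\psi_k^2\,\|P_kDv\|_2^2 .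
\]
\end{lemma}

\begin{proof}
Fix $\mu\in\{0,1\}$, so $R_\mu=M^{-\mu}[M,v]M^\mu g$, and let $h_k=M^\mu g_k=\tilde P_kM^\mu g_k$. By (M3),
\begin{equation}\label{eq:hk}
\|h_k\|_2\le Cm_k^\mu\|g_k\|_2,\qquad\|h_k\|_\infty\le Cm_k^\mu\|g_k\|_\infty\le Cm_k^\mu2^ka_k .
\end{equation}
Since $\|[M,v_j]h_k\|_2\le2\|v_j\|_\infty\|g_k\|_2$, \eqref{eq:abs} shows that $[M,v]M^\mu g=\sum_{j,k}[M,v_j]h_k$ absolutely in $L^2$. As $P_iM^{-\mu}$ is bounded on $L^2$,
\[
P_iR_\mu=\sum_{j,k}P_iM^{-\mu}[M,v_j]h_k=\Sigma_i'+\Sigma_i''+\Sigma_i''',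
\]
where the three sums are over $j\le k-5$, $j\ge k+5$ and $|j-k|\le4$. These are the three regimes of Section~\ref{sec:model}. By \eqref{eq:LP} it suffices to bound $\sum_i\|\Sigma_i'\|_2^2$, $\sum_i\|\Sigma_i''\|_2^2$ and $\sum_i\|\Sigma_i'''\|_2^2$.

\emph{$v$ at low frequency: $j\le k-5$.} Both $h_k$ and $v_jh_k$ have frequencies in $2^{k-2}\le|\xi|\le2^{k+2}$, where the symbol of $P_{\le k+2}-P_{\le k-3}$ equals $1$. Hence $[M,v_j]h_k=[Z_k,v_j]h_k$ with $Z_k=(P_{\le k+2}-P_{\le k-3})(M-m_k)$. Its symbol is supported in $\Omega_k$, so by (M1) its kernel $\zeta_k$ has height $C\nu_k^{-1}m_k$ at scale $k$. From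
\[
[Z_k,v_j]h_k(x)=\int\zeta_k(y)\big(v_j(x-y)-v_j(x)\big)h_k(x-y)\,dy,
\]
the bound $|v_j(x-y)-v_j(x)|\le C2^j|y|a_j$ and $\int|y||\zeta_k|\,dy\le C2^{-k}\nu_k^{-1}m_k$, we get $\|[M,v_j]h_k\|_2\le C\nu_k^{-1}m_k2^{j-k}a_j\|h_k\|_2$. Only $|i-k|\le3$ contribute, and then $m_i^{-\mu}m_k^\mu\le C$. By (M3), \eqref{eq:hk} and $\sum_{j\le k-5}2^{j-k}a_j\le\psi_k$,
\[
\|\Sigma_i'\|_2\le C\sum_{|k-i|\le3}\nu_k^{-1}m_k\psi_k\|g_k\|_2 .
\]

\emph{$v$ at high frequency: $j\ge k+5$.} Here we put $v_j$ in $L^2$ and $h_k$ in $L^\infty$; this moves a derivative from $h_k$ to $v_j$ and gains $2^{k-j}$. Write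
\[
[M,v_j]h_k=(M-m_j)(v_jh_k)+(m_j-m_k)v_jh_k-v_j(M-m_k)h_k .
\]
The product $v_jh_k$ has frequencies in $2^{j-2}\le|\xi|\le2^{j+2}$, so by (M1) the first term has norm at most $C\nu_j^{-1}m_j\|v_j\|_2\|h_k\|_\infty$. By (M2), $|m_j-m_k|\le C\langle j-k\rangle^8\nu_j^{-1}m_j$. By (M3) and (M2), $\|(M-m_k)h_k\|_\infty\le C\nu_k^{-1}m_k\|h_k\|_\infty$ with $\nu_k^{-1}m_k\le\langle j-k\rangle^7\nu_j^{-1}m_j$. All three terms have frequencies in the shell above, so only $|i-j|\le3$ contribute, and then $m_i^{-\mu}m_k^\mu\le C\langle j-k\rangle^6$. With \eqref{eq:hk}, $\|v_j\|_2\le2^{1-j}\|\nabla v_j\|_2$ and $\langle d\rangle^{14}2^{-d}\le C2^{-d/2}$,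
\[
\|\Sigma_i''\|_2\le C\sum_{|j-i|\le3}\nu_j^{-1}m_j\|\nabla v_j\|_2\sum_{k\le j-5}\langle j-k\rangle^{14}2^{k-j}a_k\le C\sum_{|j-i|\le3}\nu_j^{-1}m_j\psi_j\|\nabla v_j\|_2 .
\]

\emph{Comparable frequencies: $|j-k|\le4$.} The output has frequencies in $|\xi|\le2^{k+6}$, so $i\le k+7$, but $i$ may be much smaller than $k$. Compare $M$ with $m_i$ on the output:
\[
P_iM^{-\mu}[M,v_j]h_k=P_iM^{-\mu}\big\{(M-m_i)(v_jh_k)+(m_i-m_k)v_jh_k-v_j(M-m_k)h_k\big\}.
\]
By Lemma~\ref{lem:avg}, (M3) and \eqref{eq:hk}, the three terms are bounded in $L^2$ by $C\beta_i(v_j)\|g_k\|_2$ times, respectively,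
\[
\nu_i^{-1}m_i^{1-\mu}m_k^\mu,\qquad m_i^{-\mu}|m_i-m_k|\,m_k^\mu,\qquad m_i^{-\mu}\,\nu_k^{-1}m_k\,m_k^\mu,
\]
and each factor is at most $C\langle i-k\rangle^{14}\nu_k^{-1}m_k$ by (M2). Since $|j-k|\le4$ and $i\le k+7$, we have $(j-i)_+\ge|k-i|-7$, so \eqref{eq:betatheta} gives $\beta_i(v_j)\le C2^{-|k-i|/4}\theta_j$. With $\sum_{|j-k|\le4}\theta_j\le4\psi_k$ and $\langle d\rangle^{14}2^{-|d|/4}\le C2^{-|d|/8}$,
\[
\|\Sigma_i'''\|_2\le C\sum_k2^{-|k-i|/8}\,\nu_k^{-1}m_k\psi_k\|g_k\|_2 .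
\]
In all three cases Schur's test on $\ell^2$ gives the claim, since $\|g_k\|_2$ and $\|\nabla v_k\|_2$ are at most $\|P_kDv\|_2$.
\end{proof}

\section{Propagation of logarithmic regularity}\label{sec:log}

Let
\[
e_b(t)=\sum_{k\in\mathcal{B}_b}\|P_kDv(t)\|_2^2,\qquad Q(t)=\sum_{c\ge b_0}2^{10c}\|M_cDv(t)\|_2^2,\qquad X_c=\sup_{t\in I}\|M_cDv(t)\|_2^2 .
\]
Since $\sum_c2^{10c-12|b-c|}\le C2^{10b}$, (M4) shows that
\begin{equation}\label{eq:Qe}
Q(t)\le C\sum_{b\ge b_0}2^{10b}e_b(t),\qquad e_b(t)\le C\|M_bDv(t)\|_2^2 ,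
\end{equation}
so $Q$ is comparable to the energy with weight $\max(K,k)^{10}$ at frequency $2^k$.

\begin{proposition}\label{prop:logprop}
There is an absolute constant $\Lambda_*\in(0,1]$ such that $\Lambda\le\Lambda_*$ implies $\sum_{c\ge b_0}2^{10c}X_c\le2Q(t_0)$. Consequently $Q(t_1)\le2Q(t_0)$ and $\sup_Ie_b\le C2^{-10b}Q(t_0)$ for $b\ge b_0$.
\end{proposition}

\begin{proof}
Combine Lemmas~\ref{lem:Menergy} and~\ref{lem:comm}, group the indices $k$ into blocks, and use (M4):
\[
X_c\le\|M_cDv(t_0)\|_2^2+C\sum_{b\ge b_0}4^{-b}\,2^{-12|b-c|}\Big(\sup_Ie_b\Big)\int_I\max_{k\in\mathcal{B}_b}\psi_k^2\,dt .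
\]
By the Cauchy--Schwarz inequality, $\psi_k^2\le C\sum_{j\le k+4}\theta_j^2$, and $k+4<2^{b+2}$ for $k\in\mathcal{B}_b$ since $b\ge2$. Hence
\[
\int_I\max_{k\in\mathcal{B}_b}\psi_k^2\,dt\le C\sum_{b_0\le b'\le b+1}\Theta_{b'}^2\le C\Lambda^2\sum_{b'\le b+1}4^{b'}\le C\Lambda^24^b .
\]
The growth $4^b$ cancels the gain $4^{-b}$ exactly. With \eqref{eq:Qe} we obtain $X_c\le\|M_cDv(t_0)\|_2^2+C\Lambda^2\sum_b2^{-12|b-c|}X_b$. Multiply by $2^{10c}$ and sum over $c$:
\[
\sum_c2^{10c}X_c\le Q(t_0)+C_2\Lambda^2\sum_b2^{10b}X_b .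
\]
The sum is finite. Indeed, (M4) gives $\sum_c2^{10c}X_c\le C\sum_b2^{10b}\sup_Ie_b$, and $\sup_Ie_b\le C2^{-2\cdot2^b}\sup_I\|Dv\|_{H^1}^2$ for $b>b_0$, because $k\ge2^b$ on $\mathcal{B}_b$. Choose $\Lambda_*\le1$ with $C_2\Lambda_*^2\le\frac12$. The consequences follow from $Q(t_1)\le\sum_c2^{10c}X_c$ and $\sup_Ie_b\le CX_b$.
\end{proof}

\begin{proposition}\label{prop:a}
Let $\sigma,T,L>0$. There is a finite constant $C(\sigma,T,L)$ such that every $H^3$-solution on an interval $[0,T']$, $T'\le T$, with $\|Dv(0)\|_{H^\sigma}\le L$ satisfies $\int_0^{T'}a(t)^2\,dt\le C(\sigma,T,L)$.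
\end{proposition}

\begin{proof}
Let $C'$ denote constants depending only on $\sigma,T,L$. Put $E=L^2$; by \eqref{eq:diss}, $\|Dv(t)\|_2^2\le E$ on $[0,T']$ and $\int_0^{T'}\|vv_t\|_2^2\le E/6$. Let $b_0\ge2$ be minimal with $C_1\sqrt{E/K}\le\Lambda_*/2$ for $K=2^{b_0}$, and let $\delta_*=\Lambda_*/(2C_1\sqrt E)$. The function $t\mapsto t+\delta_*^{-2}\int_0^t\|vv_t\|_2^2$ is continuous, increasing, and at most $T+E/(6\delta_*^2)$. So $[0,T']$ splits into $N\le1+T+E/(6\delta_*^2)$ intervals on each of which it increases by at most $1$. On each of them $|I|\le1$ and $\delta\le\delta_*$, hence $\Lambda\le\Lambda_*$ by Proposition~\ref{prop:growth}.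

The parameter $K$, and with it $Q$, is the same for all intervals. For $k\in\mathcal{B}_b$ we have $2^b\le\max(K,k)\le K(1+k)\le C_\sigma K2^{\sigma k/5}$, so \eqref{eq:Qe} gives $Q(0)\le C_\sigma K^{10}L^2$. Applying Proposition~\ref{prop:logprop} successively, $Q\le2^NQ(0)\le C'$ at the left endpoint of each interval.

Fix one interval $I$. Since $\|\tilde P_kf\|_2^2\le3(\|f_{k-1}\|_2^2+\|f_k\|_2^2+\|f_{k+1}\|_2^2)$, Proposition~\ref{prop:logprop} gives
\[
\sup_I\sum_{k\in\mathcal{B}_b}\|D\tilde P_kv\|_2^2\le9\sup_I(e_{b-1}+e_b+e_{b+1})\le\varepsilon_b:=C'2^{-10b},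
\]
with $e_{b_0-1}=0$. Also $W_b\le C_1\delta_*2^b$ by Proposition~\ref{prop:growth} and $\Lambda\le1$. Now \eqref{eq:restart1} with $\varepsilon=\varepsilon_b$ yields
\[
\int_I\sum_{k\in\mathcal{B}_b}\theta_k^2\,dt\le C'\big(2^{b}2^{-10b}+4^b2^{-5b}\big)\le C'2^{-3b}.
\]
A block has at most $2^{b+1}$ elements, so $\sum_{k\in\mathcal{B}_b}\|a_k\|_{L^2(I)}\le2^{(b+1)/2}(C'2^{-3b})^{1/2}\le C'2^{-b}$. Summing over $b$, $\|a\|_{L^2(I)}\le\sum_k\|a_k\|_{L^2(I)}\le C'$. Sum the squares over the $N$ intervals.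
\end{proof}

\begin{remark}\label{rem:hyp}
The sign of the damping, and with it the assumption that $u$ is real, enters three times: the bound $\|Dv\|_2^2\le E$ makes restarting possible, the finite dissipation makes $\delta$ small, and the term $x^2$ in Lemma~\ref{lem:Menergy} absorbs the terms linear in the commutators. The hypothesis $\sigma>0$ was used only to bound $Q(0)$. The $H^3$ regularity was used only qualitatively, to justify identities and the convergence of series and to know that $\Lambda$ and $\sum_c2^{10c}X_c$ are finite before absorbing them. As for the exponents, a weight $2^{2pc}$ in $Q$ leads to $2^{(3-p)b/2}$ in the last sum, so $p>3$ is needed, and the decay exponent of $\omega_c$ must exceed $p$ for \eqref{eq:Qe}; we took $p=5$ and exponent $6$.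
\end{remark}

\section{Persistence of regularity}\label{sec:persist}

The heuristic bound $\|F\|_{H^\sigma}\lesssim\|v\|_\infty^2\|Dv\|_{H^\sigma}$ ignores the case where the derivatives fall on a factor $v$ of higher frequency than $v_t$. Then $v_t$ must be placed in $L^\infty$, and this is why $a_k$ contains $2^{-k}\|P_kv_t\|_\infty$.

\begin{lemma}\label{lem:product}
Let $\sigma>0$, $v\in H^{1+\sigma}$, $g\in H^\sigma$ and $a=\sum_k(\|v_k\|_\infty+2^{-k}\|g_k\|_\infty)<\infty$. Then $\|v^2g\|_{H^\sigma}\le C_\sigma a^2(\|\nabla v\|_{H^\sigma}+\|g\|_{H^\sigma})$.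
\end{lemma}

\begin{proof}
If $H_k$ has frequencies in $|\xi|\le2^{k+9}$, then
\begin{equation}\label{eq:sumH}
\Big\|\sum_kH_k\Big\|_{H^\sigma}^2\le C_\sigma\sum_k2^{2\sigma k}\|H_k\|_2^2,
\end{equation}
because $2^{\sigma i}\|P_i\sum_kH_k\|_2\le\sum_{k\ge i-10}2^{-\sigma(k-i)}2^{\sigma k}\|H_k\|_2$ and Schur's test on $\ell^2$ applies; here $\sigma>0$ is needed. Write $v^2g=\sum_{l\le j}\sum_kc_{jl}\,v_jv_lg_k$ with $c_{jl}\in\{1,2\}$. The series converges absolutely in $L^2$, since $\sum_j\|v_j\|_\infty\le a$ and $\sum_k\|g_k\|_2\le C_\sigma\|g\|_{H^\sigma}$. For fixed $k$, the sum of the terms with $j\le k+4$ has frequencies in $|\xi|\le2^{k+7}$ and $L^2$ norm at most $2a^2\|g_k\|_2$. For fixed $j\ge5$, the sum of the terms with $k\le j-5$ has frequencies in $|\xi|\le2^{j+3}$ and $L^2$ norm at most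
\[
2\|v_j\|_2\,a\sum_{k\le j-5}\|g_k\|_\infty\le2\|v_j\|_2\,a\cdot2^ja\le4a^2\|\nabla v_j\|_2 .
\]
Apply \eqref{eq:sumH} to both families.
\end{proof}

To pass between $u$ and $v$ through $\Delta u=v_t+v^3$ we need a trilinear estimate that remains valid when $H^{1+\sigma}$ is not an algebra.

\begin{lemma}\label{lem:tri}
For $\sigma>0$, $\ \|f_1f_2f_3\|_{H^\sigma}\le C_\sigma\prod_{r=1}^3\|f_r\|_{H^{1+\sigma}}$, where $f_1,f_2,f_3$ are arbitrary functions in $H^{1+\sigma}$.
\end{lemma}

\begin{proof}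
For $\sigma\ge1$, $H^{1+\sigma}$ is an algebra. For $\sigma<1$ we use the Sobolev embeddings $H^r\subset L^q$ for $0\le r<\frac32$, $2\le q\le6/(3-2r)$, and $W^{1,p}\subset H^{5/2-3/p}$ for $\frac65\le p\le2$. By density, assume that the $f_r$ are Schwartz functions. Let $\sigma\le\frac13$ and $\frac1p=\frac{5-6\sigma}6\in[\frac12,\frac56)$. Then $f_r$ is controlled in $L^q$ for $2\le q\le6/(1-2\sigma)$, and $\nabla f_r$ in $L^{6/(3-2\sigma)}$. Since $\frac{3-2\sigma}6+2\cdot\frac{1-2\sigma}6=\frac1p$, H\"older's inequality bounds $\nabla(f_1f_2f_3)$ in $L^p$. Since $2\le3p=18/(5-6\sigma)\le6/(1-2\sigma)$, it also bounds $f_1f_2f_3$ in $L^p$. Thus the product is bounded in $W^{1,p}\subset H^{3\sigma}\subset H^\sigma$. If $\frac13<\sigma<1$, use $H^{1+\sigma}\subset H^{4/3}$; the case $\sigma=\frac13$ bounds the product in $H^1\subset H^\sigma$.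
\end{proof}

\begin{proposition}\label{prop:apriori}
Let $\sigma,T,R>0$. There is a finite constant $C(\sigma,T,R)$ such that every $H^3$-solution on an interval $[0,T']$, $T'\le T$, with $(u,u_t)\in C([0,T'];H^{2+\sigma}\times H^{1+\sigma})$ and $\|u_0\|_{H^{2+\sigma}}+\|u_1\|_{H^{1+\sigma}}\le R$ satisfies
\[
\int_0^{T'}a^2\,dt+\sup_{0\le t\le T'}\|(u,u_t)(t)\|_{H^{2+\sigma}\times H^{1+\sigma}}\le C(\sigma,T,R).
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tri}, $v_t=\Delta u-v^3\in C([0,T'];H^\sigma)$ and $\|Dv(0)\|_{H^\sigma}\le L:=2R+C_\sigma R^3$. Proposition~\ref{prop:a} bounds $\int_0^{T'}a^2$. In particular $a(t)<\infty$ for almost every $t$, and for these $t$ Lemma~\ref{lem:product} gives $\|F\|_{H^\sigma}\le C_\sigma a^2\|Dv\|_{H^\sigma}$. The map $t\mapsto F(t)\in H^\sigma$ is measurable, as the almost everywhere limit of the continuous maps $P_{\le n}F$. So $F\in L^1(0,T';H^\sigma)$. Apply \eqref{eq:energyineq} to $z=(1-\Delta)^{\sigma/2}v$, for which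 $\|Dz\|_2=\|Dv\|_{H^\sigma}$:
\[
\|Dv(t)\|_{H^\sigma}\le L+C_\sigma\int_0^ta^2\,\|Dv\|_{H^\sigma}\,d\tau,\qquad\text{hence}\qquad\|Dv(t)\|_{H^\sigma}\le L\exp\Big(C_\sigma\int_0^ta^2\,d\tau\Big)
\]
by Gronwall's lemma. By Lemma~\ref{lem:contract}, $\|v(t)\|_2\le\|Du(0)\|_2\le R$ and $\|u(t)\|_2\le\|u_0\|_2+tR$. So $v$ is bounded in $H^{1+\sigma}$, then $\Delta u=v_t+v^3$ is bounded in $H^\sigma$ by Lemma~\ref{lem:tri}, and $\|u\|_{H^{2+\sigma}}\le C_\sigma(\|u\|_2+\|\Delta u\|_{H^\sigma})$. All bounds depend only on $\sigma,T,R$.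
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Uniqueness is Lemma~\ref{lem:contract}. Let $s>2$, $\sigma=s-2$, and let the data have norm at most $R$ in $H^s\times H^{s-1}$. We show that there is a global solution in $C([0,\infty);H^s\times H^{s-1})$ whose norm on $[0,T]$ is bounded in terms of $s,T,R$. Then $\Gamma_s(t,R)$, defined as the supremum of $\|(u,u_t)(t')\|_{H^s\times H^{s-1}}$ over $t'\le t$ and over all data of norm at most $R$, is finite and nondecreasing in both arguments.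

\begin{proof}[Proof of Theorem~\ref{thm:A}, and of Theorem~\ref{thm:B} for $s\ge3$]
Let $u$ be the local solution in $H^s\times H^{s-1}$ of Section~\ref{sec:prelim}, with maximal time $T^*$. It is an $H^3$-solution on $[0,T']$ for every $T'<T^*$. If $T^*<\infty$, Proposition~\ref{prop:apriori} with $T=T^*$ bounds $(u,u_t)$ in $H^s\times H^{s-1}$ on $[0,T^*)$, which contradicts the blow-up alternative. So $T^*=\infty$, and Proposition~\ref{prop:apriori} gives the bound on $[0,T]$. For $s=3$, Lemma~\ref{lem:H3} gives the regularity stated in Theorem~\ref{thm:A}.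
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for $2<s<3$]
Now the data are too rough for the a priori estimates, so we approximate. Uniform bounds give a limit with values in $H^s\times H^{s-1}$; its continuity in time will come from Duhamel's formula. Fix $T<\infty$; all spaces are over $[0,T]$, and $C'$ depends only on $s,T,R$.

\emph{Approximation.} Let $u^n$ be the global $H^3$-solution with data $(P_{\le n}u_0,P_{\le n}u_1)$, whose norm in $H^s\times H^{s-1}$ is at most $R$. Let $v^n=u^n_t$, and let $a^n=\sum_ka_k^n$ be formed from $v^n$. Since $\sigma<1$, Proposition~\ref{prop:apriori} applies, and with Lemma~\ref{lem:tri} for $v^n_t=\Delta u^n-(v^n)^3$,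
\begin{equation}\label{eq:unif}
\int_0^T(a^n)^2\,dt+\sup_{[0,T]}\big(\|u^n\|_{H^{2+\sigma}}+\|v^n\|_{H^{1+\sigma}}+\|v^n_t\|_{H^\sigma}\big)\le C'.
\end{equation}

\emph{The limit is a solution.} By Lemma~\ref{lem:contract}, $(Du^n)$ is Cauchy in $C(L^2)$, and so is $u^n=u^n(0)+\int_0^tv^n$. Use \eqref{eq:unif} and the interpolation inequalities
\[
\|f\|_{H^{j+1}}\le\|f\|_{H^j}^{\sigma/(1+\sigma)}\|f\|_{H^{j+1+\sigma}}^{1/(1+\sigma)}\qquad(j=0,1),
\]
which follow from H\"older's inequality on the Fourier side. They show that $u^n\to u$ in $C(H^2)$ and $v^n\to v$ in $C(H^1)$, with $v=u_t$. Since $H^1\subset L^6$, $(v^n)^3\to v^3$ in $C(L^2)$, so $v^n_t\to\Delta u-v^3$ in $C(L^2)$, and this limit is $v_t$. Thus $u$ is a solution on $[0,T]$ with data $(u_0,u_1)$, and $(v,v_t)\in C(H^1\times L^2)$. Moreover $(v^n)^2\to v^2$ in $C(L^3)$, so $3(v^n)^2v^n_t\to F=3v^2v_t$ in $C(L^{6/5})$, and $\Box v=-F$ in the sense of distributions. By weak compactness in Hilbert spaces, \eqref{eq:unif}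 gives $\|u(t)\|_{H^{2+\sigma}}+\|v(t)\|_{H^{1+\sigma}}+\|v_t(t)\|_{H^\sigma}\le C'$ for every $t$.

\emph{Continuity in time.} By Bernstein's inequality, $a_k^n(t)\to a_k(t)$ for all $k$ and $t$. Fatou's lemma, in $k$ and then in $t$, gives $\int_0^Ta^2\le C'$. By Lemma~\ref{lem:product}, $\|F(t)\|_{H^\sigma}\le C'a(t)^2$ for almost every $t$. The maps $P_{\le n}F$ are continuous with values in $H^\sigma$, since $F\in C(L^{6/5})$, and converge to $F$ in $H^\sigma$ for almost every $t$. So $F\in L^1(0,T;H^\sigma)$. Lemma~\ref{lem:energy} applies to $z=v$, $G=-F$, and \eqref{eq:duhamel} reads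
\[
(v,v_t)(t)=U(t)\big(u_1,\Delta u_0-u_1^3\big)-\int_0^tU(t-\tau)(0,F(\tau))\,d\tau .
\]
The data lie in $H^{1+\sigma}\times H^\sigma$ by Lemma~\ref{lem:tri}, and $U$ is a strongly continuous group on this space. Hence $(v,v_t)\in C(H^{1+\sigma}\times H^\sigma)$. By Lemma~\ref{lem:tri}, $v^3\in C(H^\sigma)$, so $\Delta u=v_t+v^3\in C(H^\sigma)$ and $u\in C(H^{2+\sigma})$. The solutions obtained for different $T$ agree by Lemma~\ref{lem:contract}, so $u$ is global, with norm at most $C'$ on $[0,T]$.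
\end{proof}

\begin{thebibliography}{9}

\bibitem{Pazy}
Pazy, \emph{Semigroups of Linear Operators}.

\bibitem{RS}
\emph{Regularity and scattering for the wave equation},
\texttt{http://www.math.utk.edu/\textasciitilde{}todorova/Publications/tuy07-19-2.pdf}

\end{thebibliography}
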